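# Weak Range Avoidance in the black-box setting needs superpolynomial depth 3 circuits

## Lower bounds at depth 3, an upper bound at depth 4

Throughout, $N=2^n$. For $\ell>n$ let $\mathrm{Avoid}_{n,\ell}$ be the problem: given the truth table of a map $C:\{0,1\}^n\to\{0,1\}^\ell$, output a string of $\{0,1\}^\ell$ outside its range. Weak Avoid on length $n$ is $\mathrm{Avoid}_{n,n+1}$.

**Theorem 1.** For every constant $c$ there is $n_0$ such that for all $n\ge n_0$ no depth 3 circuit of size at most $N^{c}$ solves Weak Avoid on length $n$.

**Theorem 2.**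
(a) There is $\delta>0$ such that for all large $n$ every depth 3 circuit for Weak Avoid has size more than $N^{\delta\log_2\log_2N}$.
(b) For every $c$ there are $\delta_c>0$ and $n_0$ such that for $n\ge n_0$ and all $n+1\le\ell\le(1+\delta_c)n$, $\mathrm{Avoid}_{n,\ell}$ has no depth 3 circuit of size $\le N^c$.
(c) Depth 3 is sharp: Weak Avoid has depth 4 circuits of size $O(N^2)$.

Let us say precisely what the objects are. The input is a table with $N$ rows; row $x\in\{0,1\}^n$ holds the string $C(x)\in\{0,1\}^\ell$, so there are $N\ell$ input bits $C(x)_b$. A literal is an input bit or its negation. A circuit is built from AND and OR gates of unbounded fan-in over literals. It is nonuniform, so there may be a different circuit for each $n$. Its depth is the number of layers of AND/OR gates (negating an input bit is free), and its size is the number of gates. It has $\ell$ output gates, and for every $C$ the output string must lie outside the range of $C$. Such a string exists because $2^\ell>2^n$. The circuit may choose any correct string, and this freedom is what makes a lower bound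 delicate: there is no single function to be hard for.

Weak Avoid is the search problem that corresponds to the surjective weak pigeonhole principle sWPHP. The paper "Strong vs. Weak Range Avoidance and the Linear Ordering Principle" is the source of the question whether depth 3 circuits of polynomial size exist; Theorem 1 answers it negatively. Li's Range Avoidance algorithm gives depth 3 circuits of quasipolynomial size, roughly $N^{\log N}$. So the depth 3 complexity lies between $N^{\Omega(\log\log N)}$ and roughly $N^{\log N}$, and these notes do not close that gap.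

## Diagonal outputs and a depth 4 circuit

Take $n=1$, $\ell=2$. The table is two strings $u=C(0)$, $v=C(1)$ of two bits. The output $(\neg u_1,\neg v_2)$ differs from $u$ in the first bit and from $v$ in the second. So two literals suffice, with no gate at all. This diagonal trick works whenever $\ell\ge N$.

It stops at once. For $n\ge 2$ we have $n+1<N$. If every output is a literal, the outputs look at no more than $n+1$ rows. Fill these rows arbitrarily, read off the output $\tilde y$, and write $\tilde y$ into a row that was not looked at: the output does not change and is now in the range. Every argument below is an elaboration of this one move, *write the current output into a row that the circuit does not care about*.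

*Proof of Theorem 2(c).* Output the first $y\in\{0,1\}^{n+1}$, in a fixed order, that is not in the range. Its $i$-th bit is
$$\bigvee_{y:\,y_i=1}\Big[\bigwedge_{x}\bigvee_b\big(C(x)_b\ne y_b\big)\ \wedge\ \bigwedge_{y'<y}\bigvee_x\bigwedge_b\big(C(x)_b=y'_b\big)\Big].$$
Each condition $C(x)_b\ne y_b$ or $C(x)_b=y'_b$ is a literal. The bracket is one AND gate, whose inputs are gates $\bigvee_b$ of depth 1 and gates $\bigvee_x\bigwedge_b$ of depth 2. So it has depth 3 and the output has depth 4. Sharing gates, we use $2N^2$ gates $\bigvee_b$ (one for each $(x,y)$), $2N^2$ gates $\bigwedge_b$, $2N$ gates $\bigvee_x$, $2N$ bracket gates and $n+1$ output gates. The total is $O(N^2)$. $\square$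

## An adversary against depth 2

Before depth 3, let us beat depth 2. Suppose a depth 2 circuit of size $s$ computes a solution $f$ of $\mathrm{Avoid}_{n,\ell}$, where $\ell\le 2n$, $2s+2N\ell+1\le N^c$ and, with $h=16(c+2)n$, also $\ell h<N$.

An output that is an OR gate is an OR of terms, where a term is an AND of literals (OR children are flattened into the output, and a literal is a one-literal term). An output that is an AND gate becomes such an OR after negation. So there is a mask $a\in\{0,1\}^\ell$ such that each coordinate of $f^*=f\oplus a$ is an OR of terms, with at most $N^c$ terms in all. View $f^*(C)$ as the set of its true coordinates, a subset of $\{1,\dots,\ell\}$.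

*Killing the terms with many rows.* Choose a table $C_0$ uniformly. In each row where a term has a literal, at least half of the possible values falsify the term. Take a term with more than $h$ rows and fix $h$ of them. By Hoeffding's inequality $C_0$ falsifies the term in fewer than $h/4$ of these with probability at most $e^{-h/8}=e^{-2(c+2)n}\le N^{-2(c+2)}$. By the union bound, some $C_0$ falsifies every such term in at least $h/4$ rows. Since $h/4=4(c+2)n>\ell+1$, these terms stay false as long as at most $\ell+1$ rows are changed.

*The increasing chain.* Given $C_j$, let $z_j=f^*(C_j)$. Each $i\in z_j$ has a true term, and it has at most $h$ rows. All these terms together have at most $\ell h<N$ rows, so there is a row $x$ outside them. Write the current output $z_j\oplus a=f(C_j)$ into row $x$ to get $C_{j+1}$. The chosen terms are still true, so $z_{j+1}\supseteq z_j$. The string $z_j\oplus a$ is now in the range, so $f(C_{j+1})\ne z_j\oplus a$ and $z_{j+1}\ne z_j$. Continuing up to $j=\ell+1$ we get $z_0\subsetneq z_1\subsetneq\dots\subsetneq z_{\ell+1}$. These are $\ell+2$ strictly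 increasing subsets of an $\ell$-element set, which is impossible.

## CNFs that no set of rows protects

At depth 3, after negating some outputs, each coordinate of $f^*$ is an OR of CNFs, where a CNF is an AND of clauses and a clause is an OR of literals. A true coordinate is witnessed by a true CNF. Try to run the same adversary. The point where it breaks is the phrase "there is a row $x$ outside them". For a fixed string $y^0$ consider the CNF
$$\Phi^0=\bigwedge_x\bigvee_b\big(C(x)_b\neq y^0_b\big),\qquad\text{i.e. “}y^0\text{ is not in the range.”}$$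
Writing $y^0$ into *any* row falsifies $\Phi^0$. No proper subset of the rows, however large, protects $\Phi^0$ once it is left untouched. $\Phi^0$ will be our running example.

The first repair is to restrict the adversary. Fix in advance a sparse random table $\mathbb T$ of pairs $(x,y)$, the *plants*, where the adversary is allowed to write value $y$ into row $x$ only if $(x,y)\in\mathbb T$. Every value gets about $d$ permitted rows, with $d$ far below any power of $N$. Now $\Phi^0$ is protected by a small set: the $\approx d$ permitted rows of $y^0$. But there is a price. If we promise never to touch these rows, then $y^0$ can never be planted, and if the circuit later outputs $y^0$ we are stuck. So as soon as a value has a sizeable part of its permitted rows blocked, we must plant it *now*, before the promise takes effect. That may destroy $\Phi^0$. True coordinates get lost, and the chain $z_0\subsetneq z_1\subsetneq\cdots$ is gone.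

The idea that gets past this is to make the chain *decrease*. At each stage $j$, first enlarge $f^*$ greedily by adding permitted plants in small batches until no small batch enlarges it. Call the state $U_j$ and the set of true coordinates $z_j$. Then plant the output together with all endangered values. Suppose that at a later stage $j'$ a coordinate $i\notin z_j$ is true. If the truth of $i$ rests on a small set $V$ of plants (a *core*), and none of these was planted in the planting step of stage $j$, then $V$ could have been added already at stage $j$. The coordinates of $z_j$ would have survived (because later plants avoid their reserved rows), and greediness is contradicted. Hence $z_{j'}\subsetneq z_j$, apart from the few $j$ whose planting step meets the core.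

For this we need two statements about CNFs evaluated on tables made of a good base $C_0$ and plants from $\mathbb T$: a true CNF has a small core (Lemma 7), and few reserved rows protect it (Lemma 8). Both rest on a count of how many small changes can falsify a true CNF at a random base (Lemma 6), and that count rests on noise stability of CNFs (Lemmas 4 and 5).

## Normal form, parameters, and the finite statement

**Notation.** Rows are $[N]=\{0,1\}^n$; values are $Y=\{0,1\}^\ell$, with $|Y|=\beta N$, $\beta=2^{\ell-n}\ge2$ and $\ell\le2n$. A *valued set* $\xi$ is a finite set of pairs $(x,y)\in[N]\times Y$ with distinct rows $x$; $\mathrm{rows}(\xi)$ is its set of rows. $C[\xi]$ is $C$ with row $x$ overwritten by $y$ for all $(x,y)\in\xi$, and $C[x\leftarrow v]=C[\{(x,v)\}]$. For example $\{(x,y),(x,y')\}$ with $y\ne y'$ is not a valued set. There are $\beta N^2\le N^3$ pairs, so at most $(1+\beta N^2)^m\le N^{4m}$ valued sets have size $\le m$.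

**Parameters.** For an integer $c\ge3$ put

- $w=4c+3$, $h=16(c+2)n$, $s_0=4c+4w+3$, $w^+=w+2^ws_0$, $s'=4(c+2w^++4w+1)$;
- $k=(w^+)^2\,(w^+)!\,(2^{w^+}s'+w^+)^{w^+}$, $d=64kn$;
- $r_0=k+2w$, $b_0=c+2w^++4r_0+1$, $\tau=1/(8hnb_0)$;
- $a_0=1$, $a_i=\sum_{u=1}^i\binom iu a_{i-u}$, $\Lambda_i=a_i\tau^{-i}$, $\Gamma=\sum_{i=1}^w(\beta d)^i\Lambda_i$;
- $q=\lceil6\Gamma\rceil+n(c+4(k+w)+1)$, $r=\ell(qw)^{w+1}$, $K=k\ell$, $J=(\ell+2)(K+1)$;
- $o=J(r+k\ell)$, $m_0=8o+2J+1$.

Their roles: $h$ separates narrow from wide clauses; $w$ bounds the number of plant rows that a clause sees; $k$ is the core size; $d$ is the number of permitted rows per value; $\tau$ is the noise rate; $\Lambda_i$ counts triggers of size $i$; $r$ bounds the reserved rows per stage; $J$ is the number of stages; $m_0$ bounds the number of values ever planted in planting steps. When $c$ is constant and $\beta=2$, the first line (apart from $h$) and $k,r_0,b_0$ are constants, and everything else is polynomial in $n$. By induction $a_i\le2^i\,i!$, because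
$$\sum_{u\ge1}\binom iu2^{i-u}(i-u)!=2^i\,i!\sum_{u=1}^i\frac{2^{-u}}{u!}\le 2^i\,i!\,(e^{1/2}-1)\le 2^i\,i!.$$

The numerical conditions are
$$\text{(A) } h\le N^{1/16};\quad\text{(B) } \beta d\le N^{1/2};\quad\text{(C) } 2h^{s_0}\Gamma\le N^{1/4};\quad\text{(D) } 8\beta d^6m_0^6\le N^{1/4}.$$

**Proposition 3.** Let $n\ge10$, $c\ge3$, $n<\ell\le2n$, and assume (A)–(D). Then $\mathrm{Avoid}_{n,\ell}$ has no depth 3 circuit of size $s$ with $2s+2N\ell+1\le N^c$.

Until the last section we prove Proposition 3. Suppose such a circuit exists, computing $f$.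

**Normal form.** The purpose is to replace the circuit by a short list of CNFs. Take an output that is an OR gate (a literal is treated as a one-child OR). Flatten its OR children into it. What remains are literals and AND gates of depth $\le2$; in the latter flatten AND children, so that the children are literals and OR gates of depth 1. The output is an OR of CNFs: each CNF is a literal or comes from an AND gate of depth $\le 2$, and each clause is a literal or comes from an OR gate of depth 1. For an output that is an AND gate, do the same with its negation by De Morgan; then OR gates provide the CNFs and AND gates the clauses. So over all outputs each gate provides at most one CNF and at most one clause. Hence there is a mask $a\in\{0,1\}^\ell$ such that, with $f^*=f\oplus a$,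
$$f^*_i=\bigvee_{\Phi\in\mathcal L_i}\Phi\qquad(1\le i\le\ell),\tag{1}$$
where each $\Phi$ is a CNF with clauses in a set $\mathcal K$. With $\mathcal L=\bigcup_i\mathcal L_i$ we have $|\mathcal L|,|\mathcal K|\le2s+2N\ell+1\le N^c$; the $+1$ leaves room for the constant true CNF. CNFs that contain an empty clause are false and are deleted. View $f^*(C)$ as a subset of $\{1,\dots,\ell\}$.

For a clause $\kappa$ let $\mathrm{rows}(\kappa)$ be the set of rows in which it has a literal. In each such row at least half of the values in $Y$ make some literal of $\kappa$ in that row true. Call $\kappa$ *narrow* if $|\mathrm{rows}(\kappa)|\le h$ and *wide* otherwise. For each wide $\kappa$ fix $h$ of its rows, the *selected* rows. For instance, each clause of $\Phi^0$ has one row and is narrow; the clause $\bigvee_xC(x)_1$ has $N$ rows and is wide.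

Let $\hat\Phi$ be the CNF of narrow clauses of $\Phi$, and for $Z\subset[N]$ let $\hat\Phi_Z$ be the CNF of those narrow clauses of $\Phi$ that have no row in $Z$. Put $\mathcal L^*=\{\hat\Phi_Z:\Phi\in\mathcal L,\ |Z|\le w^+\}$. Then $|\mathcal L^*|\le N^c(N+1)^{w^+}\le N^{c+2w^+}$, and $\hat\Phi=\hat\Phi_\emptyset\in\mathcal L^*$.

## Noise stability of narrow CNFs

We want to know that, except for an exponentially small set of tables, a true narrow CNF stays true with good probability under light random noise. An extreme example shows the mechanism. Let $\Psi=\bigwedge_{x\in G}C(x)_1$ with $|G|=g$. If each row is resampled with probability $\tau$, a satisfied $\Psi$ is falsified with probability $1-(1-\tau/2)^g\le g\tau/2$. For this to exceed $1/4$ we need $g>1/(2\tau)$, and then $\Psi$ holds for only a fraction $2^{-g}<2^{-1/(2\tau)}$ of all tables. Fragile CNFs are rarely true.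

Recall the relative entropy $KL(\nu\|\mu)=\sum_\omega\nu(\omega)\ln\frac{\nu(\omega)}{\mu(\omega)}$, with $\mu$ uniform on a finite set $\Omega$; it equals $\ln|\Omega|$ minus the entropy of $\nu$. We use three facts. If $\nu\le e^L\mu$ pointwise then $KL(\nu\|\mu)\le L$. If $\nu$ gives mass 0 to a set of size $\theta|\Omega|$, then its entropy is at most $\ln((1-\theta)|\Omega|)$, so $KL(\nu\|\mu)\ge-\ln(1-\theta)\ge\theta$. And on a product $Y^F$ the chain rule splits $KL$ into expected conditional relative entropies, coordinate by coordinate, in any order of $F$.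

Let $F$ be a set of rows, let the rows outside $F$ be fixed, and let $\Psi$ be a CNF in which every clause has at most $h$ rows. Let $\mu$ be uniform on $Y^F$. For satisfying $C\in Y^F$ put $\mathrm{sens}(C)=\sum_{x\in F}\Pr_{v\in Y}[\Psi(C[x\leftarrow v])=0]$.

**Lemma 4** (in the style of the Paturi–Pudlák–Zane satisfiability coding lemma). If $\nu$ is a probability measure on satisfying assignments of $\Psi$, then $\mathbb E_\nu\,\mathrm{sens}\le h\cdot KL(\nu\|\mu)$.

*Proof.* The point is that a sensitive row is a row whose value is partly forced by others, and forcing costs entropy. For an order $\pi$ of $F$ the chain rule gives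
$$KL(\nu\|\mu)=\sum_{x\in F}\mathbb E_\nu\,KL\big(\nu(C(x)\,|\,C_{<_\pi x})\,\big\|\,\mathrm{unif}(Y)\big).$$
Let $\mathrm{Bad}_x$ be the set of $v\in Y$ such that some clause $\kappa\in\Psi$ with $x\in\mathrm{rows}(\kappa)$ has all its other rows in $F$ before $x$ and is false when $C(x)=v$. This set is determined by $C_{<_\pi x}$. Since $\nu$-almost every $C$ satisfies $\Psi$, $C(x)\notin\mathrm{Bad}_x$ almost surely. So the conditional relative entropy is at least $|\mathrm{Bad}_x|/|Y|$.

Now let $C$ be satisfying and $\Psi(C[x\leftarrow v])=0$. Some clause $\kappa$ is false at $C[x\leftarrow v]$ and true at $C$, so $x\in\mathrm{rows}(\kappa)$. For uniformly random $\pi$, $x$ comes last in $\mathrm{rows}(\kappa)\cap F$ with probability at least $1/h$, and then $v\in\mathrm{Bad}_x$. Hence $\mathbb E_\pi|\mathrm{Bad}_x|/|Y|\ge\frac1h\Pr_v[\Psi(C[x\leftarrow v])=0]$. Average the bound $KL(\nu\|\mu)\ge\sum_x\mathbb E_\nu|\mathrm{Bad}_x|/|Y|$ over $\pi$ to get $KL(\nu\|\mu)\ge\frac1h\mathbb E_\nu\,\mathrm{sens}$. $\square$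

Let $C^\tau$ be obtained from $C$ by resampling each row in $F$ uniformly, independently with probability $\tau$.

**Lemma 5.** Let $0<\tau\le\frac12$ and $S=\{C:\Psi(C)=1,\ \Pr[\Psi(C^\tau)=0\mid C]>1/4\}$. Then $\mu(S)\le\exp\big(1-\frac1{8h\tau}\big)$.

*Proof.* We may assume $\mu(S)=e^{-L}>0$, with $L\ge0$. We apply the noise gradually and control the rate at which $\Psi$ dies by Lemma 4.

*The chain.* Start a continuous-time chain with $C'_0$ uniform in $S$, each row of $F$ being resampled uniformly at rate 1. At time $t=-\ln(1-\tau)\le\tau/(1-\tau)\le2\tau$ each row has been resampled at least once with probability $\tau$, independently, so $C'_t$ is distributed as $(C'_0)^\tau$.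

*The death rate.* Let $\alpha_s(C)$ be the probability that $C'_s=C$ and $\Psi$ held throughout $[0,s]$ ("alive at $s$"), and $m_s=\sum_C\alpha_s(C)$. This is a finite-state chain killed on leaving $\{\Psi=1\}$, so $m_s$ is smooth, and it is positive because with positive probability no row has been resampled. From state $C$ the chain leaves $\{\Psi=1\}$ at rate $\mathrm{sens}(C)$, so
$$-m_s'=\sum_C\alpha_s(C)\,\mathrm{sens}(C).$$

*Entropy of the survivors.* The law of $C'_0$ has density $e^L\mathbf 1_S\le e^L$ with respect to $\mu$. The transition probabilities are symmetric, so the density at time $s$ is an average of values of the initial density and is again $\le e^L$. The law of $C'_s$ conditioned on being alive has density at most $e^L/m_s$, is supported on satisfying assignments, and has relative entropy at most $L+\ln(1/m_s)$. By Lemma 4, $-m_s'\le m_s\,h\,(L+\ln(1/m_s))$.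

*The differential inequality.* For $g(s)=\ln(1/m_s)$ this says $g(0)=0$ and $g'\le h(L+g)$; so $g'\le h(L+1)$ as long as $g\le1$. Suppose $h(L+1)t\le1$. Then $g(s)\le h(L+1)s\le1$ on $[0,t]$: up to the first time $s^*$ at which $g=1$ the first inequality holds, and if $s^*<t$ it gives $g(s^*)\le h(L+1)s^*<1$, a contradiction. So $1-m_t\le g(t)\le h(L+1)t$. On the other hand $1-m_t\ge\Pr[\Psi(C'_t)=0]>\frac14$ by definition of $S$. Hence $h(L+1)t>\frac14$; if instead $h(L+1)t>1$ this is clear. So $L+1>\frac1{4ht}\ge\frac1{8h\tau}$ in all cases. $\square$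

## The base table and the number of minimal triggers

**Choice of the base.** We fix one table $C_0$ at which all wide clauses are robustly true and all the relevant narrow CNFs are noise stable, even after a few rows are overwritten. Choose $C_0\in Y^{[N]}$ uniformly. With positive probability both of the following hold.

**(E1)** Every wide $\kappa$ is satisfied by $C_0$ in at least $h/4$ of its selected rows. (By Hoeffding, failure has probability $\le N^ce^{-h/8}=N^ce^{-2(c+2)n}\le N^{-4}$.)

**(E2)** For all $\Psi\in\mathcal L^*$ and valued $\xi$ with $|\xi|\le r_0$: if $\Psi(C_0[\xi])=1$, then resampling in $C_0[\xi]$ each row outside $\mathrm{rows}(\xi)$ with probability $\tau$ falsifies $\Psi$ with probability $\le1/4$. (Apply Lemma 5 with $F=[N]\setminus\mathrm{rows}(\xi)$. As $1/(8h\tau)=nb_0$, and there are at most $N^{c+2w^+}N^{4r_0}$ pairs $(\Psi,\xi)$, failure has probability $\le N^{c+2w^++4r_0}e^{1-nb_0}\le N^{b_0-1}\,e\,N^{-b_0}=e/N$.)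

Fix such a $C_0$ for the rest of the proof.

**Definition (minimal triggers).** Let $\Psi\in\mathcal L^*$ and $\Psi(C_0[\xi])=1$. For $i\ge1$ let $\mathcal T_i(\xi;\Psi)$ be the set of valued $\sigma$ with $|\sigma|=i$ and rows disjoint from $\mathrm{rows}(\xi)$ such that $\Psi(C_0[\xi\cup\sigma])=0$ and $\Psi(C_0[\xi\cup\sigma'])=1$ for all $\sigma'\subsetneq\sigma$. Put $\mathcal T_{\le w}=\bigcup_{1\le i\le w}\mathcal T_i$.

If $\kappa\in\Psi$ is false at $C_0[\xi\cup\sigma]$ with $\sigma$ a minimal trigger, then $\mathrm{rows}(\sigma)\subset\mathrm{rows}(\kappa)$: removing from $\sigma$ a pair whose row is not in $\kappa$ would keep $\kappa$ false, against minimality.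

Two examples. If $y^0\notin\mathrm{range}(C_0)$, then the minimal triggers of $\Phi^0$ at $\xi=\emptyset$ are the $N$ singletons $\{(x,y^0)\}$; there are none of size $\ge2$, because any trigger contains such a pair. Note that $N\le|Y|$, far fewer than the $N|Y|$ conceivable singletons. If $\Psi$ is the single clause $C(x_1)_1\vee C(x_2)_1$ with both bits equal to 1 at $C_0$, then $\mathcal T_1=\emptyset$ and $\mathcal T_2$ consists of the $|Y|^2/4$ sets $\{(x_1,u),(x_2,v)\}$ with $u_1=v_1=0$.

**Lemma 6.** If $\Psi\in\mathcal L^*$, $|\xi|\le k+w$, $1\le i\le w$, $\Psi(C_0[\xi])=1$, then $|\mathcal T_i(\xi;\Psi)|\le\Lambda_i|Y|^i$.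

*Proof.* The strategy is a second-moment argument: if there were too many triggers, the noise of (E2) would hit one of them with probability above $1/4$. We prove the bound for all $\xi$ with $|\xi|+i\le r_0=k+2w$, by induction on $i$. Let $T=|\mathcal T_i(\xi;\Psi)|>0$ and $t=T/|Y|^i$.

*First moment.* For $\sigma\in\mathcal T_i(\xi;\Psi)$ choose $\kappa_\sigma\in\Psi$ false at $C_0[\xi\cup\sigma]$. Let $I_\sigma$ be the event that the noise resamples each row of $\sigma$ to its value in $\sigma$ and resamples no other row of $\kappa_\sigma$. On $I_\sigma$ the clause $\kappa_\sigma$ sees the same values as at $C_0[\xi\cup\sigma]$, so it is false and $\Psi$ is false. Since $\kappa_\sigma$ has at most $h$ rows and $\tau h=1/(8nb_0)\le0.1$,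
$$\Pr I_\sigma\ge(\tau/|Y|)^i(1-\tau)^h\ge0.9\,(\tau/|Y|)^i.$$
Let $X=\sum_\sigma\mathbf 1_{I_\sigma}$. Then $\mathbb EX\ge0.9\,\tau^it$.

*Second moment.* In $\mathbb EX^2=\sum_{\sigma,\sigma'}\Pr[I_\sigma\cap I_{\sigma'}]$ a pair contributes $0$ if $\sigma\cup\sigma'$ gives two values to one row, and at most $(\tau/|Y|)^{|\sigma\cup\sigma'|}$ otherwise. Pairs with $\sigma\cap\sigma'=\emptyset$ contribute at most $T^2(\tau/|Y|)^{2i}=\tau^{2i}t^2$.

For $|\sigma\cap\sigma'|=u\ge1$, fix $\sigma$ and $\zeta=\sigma\cap\sigma'\subset\sigma$; there are $T\binom iu$ choices. If $u<i$, then $\Psi(C_0[\xi\cup\zeta])=1$ by minimality of $\sigma$. For any $\sigma'\in\mathcal T_i(\xi;\Psi)$ with $\zeta\subset\sigma'$, the set $\sigma'\setminus\zeta$ falsifies $\Psi$ on top of $\xi\cup\zeta$, and no proper subset does. So $\sigma'\setminus\zeta\in\mathcal T_{i-u}(\xi\cup\zeta;\Psi)$. As $|\xi\cup\zeta|+(i-u)=|\xi|+i\le r_0$, by induction there are at most $\Lambda_{i-u}|Y|^{i-u}$ such $\sigma'$. If $u=i$ there is exactly $1=\Lambda_0$. So these pairs contribute at most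
$$T\binom iu\Lambda_{i-u}|Y|^{i-u}\Big(\frac{\tau}{|Y|}\Big)^{2i-u}=t\,\tau^{2i-u}\binom iu\Lambda_{i-u}.$$

*Conclusion.* By (E2) and Cauchy–Schwarz,
$$\tfrac14\ge\Pr[X>0]\ge\frac{(\mathbb EX)^2}{\mathbb EX^2}\ge\frac{0.81\,\tau^{2i}t^2}{\tau^{2i}t^2+t\,\tau^i\sum_{u\ge1}\binom iu\tau^{i-u}\Lambda_{i-u}}.$$
Multiply out and divide by $t\tau^i$: $3.24\,\tau^it\le\tau^it+\sum_{u\ge1}\binom iu\tau^{i-u}\Lambda_{i-u}$. Hence $t\le\sum_{u\ge1}\binom iu\tau^{-u}\Lambda_{i-u}=\tau^{-i}\sum_{u\ge1}\binom iua_{i-u}=\Lambda_i$. $\square$

## The random table of permitted plants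

**Construction.** We want each value to have about $d$ permitted rows, but each narrow clause to see at most $w$ rows with any permitted plant. Choosing pairs independently with probability $d/N$ would fail the second demand: a row would have $|Y|d/N=\beta d>1$ plants on average. So we first thin the rows. Choose $\hat X\subset[N]$ by including each row independently with probability $p=N^{-1/2}$. Then include each $(x,y)$, $x\in\hat X$, $y\in Y$, in $\mathbb T$ independently with probability $\rho=dN^{-1/2}$, which is $\le1$ by (B). So $\Pr[(x,y)\in\mathbb T]=d/N$, and events concerning distinct rows are independent. Elements of $\mathbb T$ are *plants*. Put $\mathbb T_y=\{x:(x,y)\in\mathbb T\}\subset\hat X$.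

**Definition (violated clauses, repair sequences).** For $\Phi\in\mathcal L$ and valued $\xi$ let $\mathrm{Viol}_\Phi(\xi)$ be the set of clauses of $\hat\Phi$ that are false at $C_0[\xi]$. Fix an order on $\mathcal K$. A *$(\Phi,\xi)$-sequence* is a sequence of rows $(x_1,\dots,x_i)$ with $x_l\in\mathrm{rows}(\kappa^l)\setminus\mathrm{rows}(\xi)$, where $\kappa^l$ is the first clause of $\mathrm{Viol}_\Phi(\xi)$ that contains none of the rows $x_1,\dots,x_{l-1}$. Let $\mathcal N(\Phi,\xi)$ be the set of rows occurring in such sequences of length $\le s_0$.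

The rows $x_l$ of a sequence are distinct, and there are at most $h^i$ sequences of length $i$, since each $\kappa^l$ is determined by the earlier rows and has at most $h$ rows. Every row of $\mathcal N(\Phi,\xi)$ is the last entry of a sequence of length $\le s_0$, so $|\mathcal N(\Phi,\xi)|\le\sum_{i\le s_0}h^i\le2h^{s_0}$. It is disjoint from $\mathrm{rows}(\xi)$. These objects depend on $C_0$ but not on $\hat X,\mathbb T$. A small example: let $\mathrm{Viol}_\Phi(\xi)=\{\kappa_1,\kappa_2\}$ in this order, with $\mathrm{rows}(\kappa_1)=\{1,2\}$, $\mathrm{rows}(\kappa_2)=\{2,3\}$ and $1,2,3\notin\mathrm{rows}(\xi)$. The sequences are $(1),(2),(1,2),(1,3)$; the sequence $(2)$ cannot be extended, as row 2 lies in both clauses. If instead $\mathrm{rows}(\xi)=\{2\}$, they are $(1)$ and $(1,3)$. A sequence records the rows in which one changes something to repair all the violated clauses.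

**Definition (excess).** For a set $Y'$ of values put $\mathrm{exc}(Y')=\sum_{y\in Y'}|\mathbb T_y|-\big|\bigcup_{y\in Y'}\mathbb T_y\big|$.

For sets $\{1,2\},\{2,3\},\{2,4\}$ the excess is $6-4=2$. For any sets $M_y$ we have $\sum_y|M_y|-|\bigcup_yM_y|=\sum_x(\#\{y:x\in M_y\}-1)^+$, so *this quantity does not increase if the $M_y$ are replaced by subsets*. Also, in any enumeration of $Y'$, $\mathrm{exc}(Y')$ is the sum over $y\in Y'$ of the number of rows that $\mathbb T_y$ shares with the union of the $\mathbb T_{y'}$ for earlier $y'$.

**Properties of the table.** We show that with positive probability (E3)–(E7) all hold; then $\hat X,\mathbb T$ are fixed.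

**(E3)** Every narrow clause, and the selected $h$-set of every wide clause, has at most $w$ rows in $\hat X$.

By (A), $hp\le N^{-7/16}$. Failure has probability $\le N^c(hp)^{w+1}\le N^{c-\frac7{16}(4c+4)}\le N^{-1.75}$.

**(E4)** For no $\Phi\in\mathcal L$ and valued $\xi\subset\mathbb T$, $|\xi|\le w$, is there a $(\Phi,\xi)$-sequence of length $s_0+1$ with all rows in $\hat X$.

There are at most $(\beta N^2)^i$ valued $\xi$ of size $i$, and at most $h^{s_0+1}$ sequences for each. The rows of $\xi$ and of the sequence are all distinct, so each combination occurs with probability $(d/N)^ip^{s_0+1}$. As $1\le\beta N^2\cdot\frac dN=\beta dN\le N^{1.5}$ by (B), and $s_0+1=4(c+w+1)$, failure has probability at most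
$$N^c(w+1)(\beta dN)^w(hp)^{s_0+1}\le(w+1)N^{c+1.5w-1.75(c+w+1)}\le N^{-0.75c-1.75}\le N^{-1},$$
using $w+1\le N^{w/4}$.

**(E5)** For no $\Phi\in\mathcal L$, $|Z|\le w^+$, valued $A_0$ with $|A_0|\le w$ and $\Psi:=\hat\Phi_Z$ true at $C_0[A_0]$, are there $s'$ pairs $(\xi_v,x_v)$ with $\xi_v\in\mathcal T_{\le w}(A_0;\Psi)$, $\xi_v\subset\mathbb T$, $x_v\in\hat X\cap\mathcal N(\Phi,A_0\cup\xi_v)$, such that the sets $\mathrm{rows}(\xi_v)\cup\{x_v\}$ are pairwise disjoint.

Here $x_v\notin\mathrm{rows}(\xi_v)$ by definition of $\mathcal N$. Each pair is a trigger inside $\mathbb T$ together with a *target* row of $\hat X$ in a small set. Triggers alone inside $\mathbb T$ are not rare: the bound on their expected number is $\Gamma$. It is the target row, with its factor $p=N^{-1/2}$, that makes such a pair rare. By Lemma 6 and independence over distinct rows, for fixed $(\Phi,Z,A_0)$ the expected number of ordered $s'$-tuples is at most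
$$\Big(\sum_{i\le w}\Lambda_i|Y|^i\Big(\frac dN\Big)^i\cdot2h^{s_0}p\Big)^{s'}=\big(2h^{s_0}\Gamma N^{-1/2}\big)^{s'}\le N^{-s'/4}$$
by (C). There are at most $N^{c+2w^++4w}$ triples, and $s'/4=c+2w^++4w+1$. So failure has probability $\le N^{-1}$.

**(E6)** For no $\Phi\in\mathcal L$ and valued $W$, $|W|\le k+w$, with $\hat\Phi(C_0[W])=1$, does $\mathcal T_{\le w}(W;\hat\Phi)$ contain $q$ row-disjoint members that are subsets of $\mathbb T$.

By Lemma 6, for fixed $(\Phi,W)$ the expected number of (unordered) such families is at most $\Gamma^q/q!\le(e\Gamma/q)^q\le2^{-q}$, as $q\ge6\Gamma$. There are at most $N^{c+4(k+w)}$ choices of $(\Phi,W)$, and $2^{-q}\le N^{-(c+4(k+w)+1)}$. So failure has probability $\le N^{-1}$.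

**(E7)** $d/2\le|\mathbb T_y|\le2d$ for all $y$, and $\mathrm{exc}(Y')\le3|Y'|$ whenever $|Y'|\le m_0$.

Since $|\mathbb T_y|\sim\mathrm{Bin}(N,d/N)$, by Chernoff the first part fails with probability $\le2|Y|e^{-d/8}\le2N^2e^{-8kn}$. For the second part fix $Y'=\{y_1,\dots,y_b\}$, $1\le b\le m_0$, and condition on $\hat X$; the $\mathbb T_{y_j}$ are then independent $\rho$-random subsets of $\hat X$. We have $\mathrm{exc}(Y')=\sum_jM_j$ with $M_j=|\mathbb T_{y_j}\cap\bigcup_{i<j}\mathbb T_{y_i}|$. Let $M_j'=M_j$ if $|\mathbb T_{y_i}|\le2d$ for all $i<j$, and $M_j'=0$ otherwise. Conditionally on $\mathbb T_{y_1},\dots,\mathbb T_{y_{j-1}}$, the union that counts has at most $2db$ rows, so $M_j'$ is stochastically dominated by $\mathrm{Bin}(2db,\rho)$. Hence $\sum_jM_j'$ is dominated by $\mathrm{Bin}(2db^2,\rho)$. Using $\Pr[\mathrm{Bin}(M,\rho)\ge m]\le\binom Mm\rho^m\le(M\rho)^m$, the probability that all $|\mathbb T_y|\le2d$ and $\mathrm{exc}(Y')>3b$ is at most $(2db^2\rho)^{3b}=(2d^2b^2N^{-1/2})^{3b}$. There are at most $|Y|^b=(\beta N)^b$ sets $Y'$ of size $b$, and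
$$(\beta N)^b(2d^2b^2N^{-1/2})^{3b}\le(8\beta d^6m_0^6N^{-1/2})^b\le N^{-b/4}$$
by (D). Summing over $b\ge1$ gives at most $N^{-1/4}/(1-N^{-1/4})\le0.22$ for $n\ge10$.

The total failure probability is at most $N^{-1.75}+3N^{-1}+2N^2e^{-8kn}+0.22<1$. Fix $\hat X,\mathbb T$ with (E3)–(E7).

**Definition (legal sets).** A set $Q\subset\mathbb T$ is *legal* if its rows are distinct. Put $H_Q=C_0[Q]$.

By (E1) every wide clause is satisfied by $C_0$ in at least $h/4=4(c+2)n>w$ selected rows, and by (E3) at most $w$ of the selected rows lie in $\hat X$. So it is satisfied in a row outside $\hat X$, where $H_Q$ agrees with $C_0$. Hence wide clauses are true at every $H_Q$, and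
$$\Phi(H_Q)=\hat\Phi(H_Q)\qquad\text{for all legal }Q\text{ and all }\Phi\in\mathcal L.\tag{2}$$

## Small cores by sunflowers

What can the truth of $\Phi$ at $H_Q$ rest on? For $\Phi^0$ we can see it. $\Phi^0(H_Q)=1$ means that $Q$ has no plant of value $y^0$ and that $Q$ overwrites every row of $C_0^{-1}(y^0)$. Let $V$ be the set of plants of $Q$ in the rows of $C_0^{-1}(y^0)$. Then $\Phi^0(H_{Q'})=1$ for all $V\subset Q'\subset Q$. In general a small such $V$ exists.

We use the Erdős–Rado lemma: a family of more than $m!\,(M-1)^m$ distinct sets of size $m$ contains a sunflower with $M$ petals, i.e. $M$ distinct sets and a core $A$ such that any two of them intersect exactly in $A$; the petals are the sets minus $A$. (For instance $\{1,2\},\{1,3\},\{1,4\}$ is a sunflower with core $\{1\}$.)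

**Lemma 7.** Let $Q$ be legal, $\Phi\in\mathcal L$, $\Phi(H_Q)=1$. There is $V\subset Q$, $|V|\le k$, with $\Phi(H_{Q'})=1$ for all $V\subset Q'\subset Q$.

*Proof.* Let $V\subset Q$ be inclusion-minimal with the property that $\Phi(H_{Q'})=1$ for all $V\subset Q'\subset Q$ (the set $Q$ has it), and suppose $|V|>k$. We shall produce the $s'$ disjoint pairs forbidden by (E5).

**Step 1: each $v\in V$ gets a clause that it repairs.** By minimality there is $Q_v$ with $V\setminus\{v\}\subset Q_v\subset Q$ and $\Phi(H_{Q_v})=0$. Then $v\notin Q_v$, and $\Phi(H_{Q_v\cup\{v\}})=1$ as $V\subset Q_v\cup\{v\}$. Choose a clause $\kappa_v\in\Phi$ false at $H_{Q_v}$; it is narrow by (2). It is true at $H_{Q_v\cup\{v\}}$, so it contains the row of $v$. Let $P_v$ be the set of plants of $Q_v$ with row in $\mathrm{rows}(\kappa_v)$. By (E3), $|P_v\cup\{v\}|\le w$. As $C_0[P_v]$ and $H_{Q_v}$ agree on the rows of $\kappa_v$, the clause $\kappa_v$ is false at $C_0[P_v]$.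

**Step 2: attach to $v$ small sets that repair every sub-situation.** Let $\xi\subset P_v$. Each $\kappa\in\mathrm{Viol}_\Phi(\xi)$ is false at $C_0[\xi]$ and true at $C_0[Q_v\cup\{v\}]$, so it contains the row of a plant in $(Q_v\cup\{v\})\setminus\xi$. Such a row is not in $\mathrm{rows}(\xi)$, as $Q$ is legal. So we can greedily build a $(\Phi,\xi)$-sequence using only rows of plants of $(Q_v\cup\{v\})\setminus\xi$, until every clause of $\mathrm{Viol}_\Phi(\xi)$ contains a row of the sequence. By (E4), applied to $\xi\subset\mathbb T$ with $|\xi|\le w$, it stops after at most $s_0$ steps. Let $\mathcal S_v(\xi)\subset(Q_v\cup\{v\})\setminus\xi$ be the set of plants used. So for every $\xi\subset P_v$: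
$$\begin{aligned}&\text{each clause of }\mathrm{Viol}_\Phi(\xi)\text{ contains the row of a plant in }\mathcal S_v(\xi),\\&\text{and the rows of }\mathcal S_v(\xi)\text{ lie in }\mathcal N(\Phi,\xi)\cap\hat X.\end{aligned}\tag{3}$$

**Step 3: find a sunflower.** Let $D_v=\{v\}\cup P_v\cup\bigcup_{\xi\subset P_v}\mathcal S_v(\xi)\subset Q_v\cup\{v\}$. Then $1\le|D_v|\le w+2^ws_0=w^+$. Since $v\in D_v$, a given set equals $D_v$ for at most $w^+$ elements $v$. So there are more than $k/w^+=w^+\cdot(w^+)!\,(2^{w^+}s'+w^+)^{w^+}$ distinct sets $D_v$; keep one $v$ for each. Some size $m\le w^+$ occurs for more than $(w^+)!\,(2^{w^+}s'+w^+)^{w^+}$ of them, and the Erdős–Rado lemma gives a sunflower with $2^{w^+}s'+w^+$ petals and core $A$, $|A|\le w^+$. Discard the at most $w^+$ indices with $v\in A$. Among the remaining $2^{w^+}s'$ or more, the set $P_v\cap A$ takes at most $2^{w^+}$ values, so $s'$ indices have the same $P_v\cap A=:A_0$. Keep these. Put $\sigma_v=P_v\setminus A_0$, which lies in the petal $D_v\setminus A$. Let $Z=\mathrm{rows}(A\setminus A_0)$ and $\Psi=\hat\Phi_Z$. Note $|Z|\le w^+$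 and $|A_0|\le w$. Deleting the clauses with a row in $Z$ will force all the repairs to take place in the petals.

**Step 4: $\kappa_v\in\Psi$.** Let $e\in A\setminus A_0$. Then $e\in D_v\subset Q_v\cup\{v\}$, and $e\ne v$ because $v\notin A$; so $e\in Q_v$. If its row were in $\mathrm{rows}(\kappa_v)$, then $e\in P_v\cap A=A_0$, a contradiction. So $\kappa_v$ has no row in $Z$.

**Step 5: $\Psi(C_0[A_0])=1$.** Otherwise some $\kappa\in\Psi$ lies in $\mathrm{Viol}_\Phi(A_0)$. For each of the $s'$ indices $v$ we have $A_0\subset P_v$, so by (3) $\kappa$ contains the row of some $e_v\in\mathcal S_v(A_0)\subset D_v$. We have $e_v\notin A_0$ by construction, and $e_v\notin A\setminus A_0$ since $\kappa$ has no row in $Z$. So $e_v$ lies in the petal of $v$. Petals are disjoint and plants of $Q$ have distinct rows, so the narrow clause $\kappa$ has at least $s'>w$ rows in $\hat X$, contradicting (E3).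

**Step 6: private triggers and private targets.** By Step 4, $\kappa_v\in\Psi$, and $\kappa_v$ is false at $C_0[A_0\cup\sigma_v]=C_0[P_v]$. So there is an inclusion-minimal $\xi_v\subset\sigma_v$ with $\Psi(C_0[A_0\cup\xi_v])=0$. It is nonempty by Step 5, $|\xi_v|\le w$, its rows are disjoint from $\mathrm{rows}(A_0)$, and so $\xi_v\in\mathcal T_{\le w}(A_0;\Psi)$. Let $\kappa'\in\Psi$ be false at $C_0[A_0\cup\xi_v]$; then $\kappa'\in\mathrm{Viol}_\Phi(A_0\cup\xi_v)$. As $A_0\cup\xi_v\subset P_v$, by (3) $\kappa'$ contains the row $x_v$ of some $e\in\mathcal S_v(A_0\cup\xi_v)$, and $x_v\in\hat X\cap\mathcal N(\Phi,A_0\cup\xi_v)$. Here $e\notin A_0\cup\xi_v$, and $e\notin A\setminus A_0$ since $\kappa'$ has no row in $Z$. So $e$ lies in the petal of $v$, outside $\xi_v$.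

Thus $\mathrm{rows}(\xi_v)\cup\{x_v\}$ consists of rows of plants in the petal of $v$. Petals are disjoint and rows of plants in $Q$ are distinct, so these $s'$ sets are pairwise disjoint, and $\xi_v\subset\mathbb T$. The $s'$ pairs $(\xi_v,x_v)$ contradict (E5). $\square$

## Reserved rows

Now we protect a true CNF against *all* future legal plants, not only against the removal of plants. For $\Phi^0$ with $U$ legal, $\Phi^0(H_U)=1$ and $V$ as above, $R=\mathbb T_{y^0}$ works: if $V\subset Q$ and the plants of $Q\setminus U$ have rows outside $R$, then a plant of $Q$ with value $y^0$ would lie in $U$, which has none, and the rows of $C_0^{-1}(y^0)$ remain overwritten by $V$. In general triggers of size up to $w$ have to be blocked, and some of their elements may already sit in $U$; the tree below keeps track of these.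

**Lemma 8.** Let $U$ be legal, $\Phi\in\mathcal L$, $V\subset U$, $|V|\le k$, with $\Phi(H_{Q'})=1$ for all $V\subset Q'\subset U$. There is a set $R\subset\hat X$ of at most $(qw)^{w+1}$ rows such that for every legal $Q\subset\mathbb T$ with $V\subset Q$: if every plant in $Q\setminus U$ has its row outside $R$, then $\Phi(H_Q)=1$.

*Proof.* **Step 1: build $R$.** We build a tree of sets $\zeta\subset U\setminus V$, $|\zeta|\le w-1$, with root $\emptyset$. For a node $\zeta$ let
$$\mathcal M(\zeta)=\{\sigma\setminus\zeta:\ \sigma\in\mathcal T_{\le w}(V;\hat\Phi),\ \zeta\subsetneq\sigma\subset\mathbb T\}.$$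
Since $V\cup\zeta\subset U$, the hypothesis gives $\hat\Phi(C_0[V\cup\zeta])=\Phi(H_{V\cup\zeta})=1$. So $\mathcal M(\zeta)\subset\mathcal T_{\le w}(V\cup\zeta;\hat\Phi)$, as minimality passes from $\sigma$ over $V$ to $\sigma\setminus\zeta$ over $V\cup\zeta$. By (E6) with $W=V\cup\zeta$, $|W|\le k+w$, a maximal row-disjoint subfamily of $\mathcal M(\zeta)$ has fewer than $q$ members. Fix one and let $R(\zeta)\subset\hat X$ be the union of the rows of its members; $|R(\zeta)|\le qw$. If $|\zeta|+1\le w-1$, the children of $\zeta$ are the sets $\zeta\cup\{e\}$ with $e\in U\setminus(V\cup\zeta)$ and $\mathrm{row}(e)\in R(\zeta)$. As $U$ is legal, each row holds at most one plant of $U$, so each node has at most $qw$ children. There are at most $\sum_{j<w}(qw)^j\le(qw)^w$ nodes. Let $R$ be the union of all $R(\zeta)$; then $|R|\le(qw)^{w+1}$.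

**Step 2: $R$ protects $\Phi$.** Suppose $Q$ is as in the statement and $\Phi(H_Q)=0$, i.e. $\hat\Phi(C_0[Q])=0$ by (2). Since $\hat\Phi(C_0[V])=1$, there is an inclusion-minimal $\sigma\subset Q\setminus V$ with $\hat\Phi(C_0[V\cup\sigma])=0$. It is a minimal trigger, so its rows lie in one narrow clause; they also lie in $\hat X$. So $|\sigma|\le w$ by (E3), and $\sigma\in\mathcal T_{\le w}(V;\hat\Phi)$. By the hypothesis on $U$ we have $\sigma\not\subset U$.

Walk down the tree, starting at $\zeta=\emptyset$ and keeping $\zeta\subset\sigma\cap U$. At such a node $\zeta\ne\sigma$, so $\sigma\setminus\zeta\in\mathcal M(\zeta)$, and by maximality of the chosen subfamily there is $e\in\sigma\setminus\zeta$ with $\mathrm{row}(e)\in R(\zeta)\subset R$. If $e\notin U$, then $e\in Q\setminus U$ has its row in $R$, contrary to hypothesis. So $e\in U$. Then $\zeta\cup\{e\}\subset\sigma\cap U$ and $\zeta\cup\{e\}\ne\sigma$, hence $|\zeta\cup\{e\}|\le w-1$ and $\zeta\cup\{e\}$ is a child of $\zeta$. Continue there. The sets grow inside $\sigma$, so this cannot continue forever, a contradiction. $\square$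

## The adversary: enlarge, reserve, plant

For stages $j=0,\dots,J-1$ we construct legal sets $U^{(j)}\subset U_j\subset U^{(j+1)}$, with $B_j=U_j\setminus U^{(j)}$ (greedy plants) and $G_j=U^{(j+1)}\setminus U_j$ (plants of the planting step), row sets $R_j$ with $|R_j|\le r$, and a growing set $\bar Y$ of values. For a set $Y'$ of values let $\mathbb T(Y')=\bigcup_{y\in Y'}\mathbb T_y$. A value is *planted* in a legal set if it is the value of one of its plants; it is then in the range of the corresponding table. Before stage $j$ put
$$\bar O_j=\bigcup_{l<j}\big(R_l\cup\mathrm{rows}(B_l)\big)\cup\mathbb T(\bar Y),$$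
the rows that count as occupied. The invariants before stage $j$ are:

- (i) $\mathrm{rows}(U^{(j)})\subset\bar O_j$;
- (ii) every $y$ not planted in $U^{(j)}$ has $|\mathbb T_y\cap\bar O_j|<d/4$;
- (iii) for $l<j$, plants added in stages after $l$ have rows outside $R_l$;
- (iv) all values in $\bar Y$ are planted in $U^{(j)}$.

Invariant (ii) says that every value that may still be needed has most of its permitted rows free. Start with $U^{(0)}=\bar Y=\emptyset$, where all four hold.

**Step (a): greedy enlargement.** The purpose is to reach a state at which no small permitted batch enlarges $f^*$. Put $U=U^{(j)}$. While there is $B\subset\mathbb T$ with $|B|\le k$, $B\cap U=\emptyset$, $U\cup B$ legal, $\mathrm{rows}(B)\cap\bigcup_{l<j}R_l=\emptyset$ and $f^*(H_{U\cup B})\supsetneq f^*(H_U)$, replace $U$ by $U\cup B$. This happens at most $\ell$ times. The result is $U_j$, and $|B_j|\le k\ell\le2kn=d/32$.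

**Step (b): record reasons.** The purpose is to fix what keeps the true coordinates true. Let $z_j=f^*(H_{U_j})$. For $i\in z_j$ choose by (1) some $\Phi_{j,i}\in\mathcal L_i$ true at $H_{U_j}$, a core $V_{j,i}\subset U_j$ from Lemma 7 (with $Q=U_j$), and rows $R_{j,i}$ from Lemma 8 (with $U=U_j$, $V=V_{j,i}$). Let $R_j=\bigcup_iR_{j,i}$ and $V_j=\bigcup_iV_{j,i}$. Then $|R_j|\le\ell(qw)^{w+1}=r$ and $|V_j|\le k\ell=K$.

**Step (c): plant the output and all endangered values.** The string $\tilde y_j=z_j\oplus a=f(H_{U_j})$ is outside the range of $H_{U_j}$, hence not planted in $U_j$. Let $Y_j=\{\tilde y_j\}$ initially. While some $y\notin Y_j$ not planted in $U_j$ has at least $d/4$ rows of $\mathbb T_y$ in $\bar O_j\cup\mathrm{rows}(B_j)\cup R_j\cup\mathbb T(Y_j)$, add $y$ to $Y_j$. By (iv), $Y_j\cap\bar Y=\emptyset$.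

We now give the values of $Y_j$ distinct rows. For $y\in Y_j$ let $L_y=\mathbb T_y\setminus(\bar O_j\cup\mathrm{rows}(B_j))$; note that rows of the new $R_j$ are still allowed. Since $y$ is not planted in $U_j\supset U^{(j)}$, (ii) applies, and with (E7)
$$|L_y|\ge\frac d2-\frac d4-\frac d{32}>\frac d8.$$
For $Y'\subset Y_j$, by the subset remark on the excess, $|\bigcup_{y\in Y'}L_y|\ge\sum_{y\in Y'}|L_y|-\mathrm{exc}(Y')\ge|Y'|(\frac d8-3)\ge|Y'|$. (This uses $|Y_j|\le m_0$, shown below.) By Hall's theorem there are distinct $x(y)\in L_y$, $y\in Y_j$. Put $G_j=\{(x(y),y):y\in Y_j\}$, $U^{(j+1)}=U_j\cup G_j$, and add $Y_j$ to $\bar Y$.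

**Step (d): the invariants persist.** By (i) the rows of $U_j$ lie in $\bar O_j\cup\mathrm{rows}(B_j)$, which the new rows avoid, so $U^{(j+1)}$ is legal. We have $\bar O_{j+1}=\bar O_j\cup R_j\cup\mathrm{rows}(B_j)\cup\mathbb T(Y_j)$ and $\mathrm{rows}(G_j)\subset\mathbb T(Y_j)$, so (i) holds. A value not planted in $U^{(j+1)}$ is not planted in $U_j$ and not in $Y_j$, so the stopping rule in (c) gives (ii). For (iii): $\mathrm{rows}(B_j)$ avoids $R_l$ for $l<j$ by (a), and $\mathrm{rows}(G_j)$ avoids $\bar O_j\supset R_l$ for $l<j$. (iv) is clear.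

**Step (e): few values are ever planted in steps (c).** The danger is that planting endangered values endangers more values, without end. Values enter $\bar Y$ (through the sets $Y_j$) one at a time; count those in the current $Y_j$ as well, and write $\bar Y$ for all of them. We show that their number $b$ never reaches $m_0$; so (E7) applies throughout and (c) terminates. Suppose $b\le m_0$ values have entered. Let $O=\bigcup(R_l\cup\mathrm{rows}(B_l))$ over the stages so far, including the current one; $|O|\le J(r+k\ell)=o$. All but at most $J$ of the values (the $\tilde y_j$) had, when added, at least $d/4$ rows in $O\cup\mathbb T(\text{earlier values})$. The total number of rows shared with earlier values is exactly $\mathrm{exc}(\bar Y)\le3b$. Hence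
$$\sum_{y\in\bar Y}|\mathbb T_y\cap O|\ge(b-J)\frac d4-3b .$$
On the other hand, by the subset remark, $\sum_{y\in\bar Y}|\mathbb T_y\cap O|\le|O|+\mathrm{exc}(\bar Y)\le o+3b$. So $b(\frac d4-6)\le o+\frac{Jd}4$. Since $\frac d4-6\ge\frac d8$ (as $d\ge48$), we get $b\le\frac{8o}d+2J\le8o+2J<m_0$. As $b$ grows in steps of one, $b=m_0$ is never reached. The construction therefore runs through all $J$ stages.

## A decreasing chain that is too long

Let $j<j'$. Since $G_j\subset U_{j'}$ contains a plant with value $\tilde y_j$, the string $\tilde y_j$ is in the range of $H_{U_{j'}}$. So $f(H_{U_{j'}})\ne\tilde y_j$, i.e. $z_{j'}\ne z_j$.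

**Claim 9.** If $j<j'$ and $V_{j'}\cap G_j=\emptyset$, then $z_{j'}\subsetneq z_j$.

*Proof.* As $z_{j'}\ne z_j$, if the claim fails there is $i\in z_{j'}\setminus z_j$. We transplant the reason for $i$ back to stage $j$. Let $Q=U_j\cup V_{j',i}$. As $V_{j',i}\subset Q\subset U_{j'}$, $Q$ is legal, and the defining property of the core $V_{j',i}$ gives $\Phi_{j',i}(H_Q)=1$. So $i\in f^*(H_Q)$.

The plants in $B:=Q\setminus U_j\subset V_{j',i}$ are in $U_{j'}\setminus U_j$ and not in $G_j$, so they were added in stages after $j$. By (iii), and by the rule in (a) for those of $B_{j'}$, they have rows outside $R_l$ for all $l\le j$. For each $i_0\in z_j$ we have $V_{j,i_0}\subset U_j\subset Q$, and the plants of $Q\setminus U_j$ have rows outside $R_{j,i_0}\subset R_j$. So Lemma 8 gives $\Phi_{j,i_0}(H_Q)=1$. Hence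
$$f^*(H_{U_j\cup B})\supseteq z_j\cup\{i\}\supsetneq z_j=f^*(H_{U_j}),$$
where $|B|\le k$, $B\cap U_j=\emptyset$, $U_j\cup B$ is legal and $\mathrm{rows}(B)$ avoids $\bigcup_{l<j}R_l$. This contradicts the termination of step (a) at stage $j$. $\square$

*End of the proof of Proposition 3.* Call $j<j'$ an exceptional pair if $V_{j'}\cap G_j\ne\emptyset$. The sets $G_j$ are disjoint and $|V_{j'}|\le K$, so each $j'$ is in at most $K$ exceptional pairs with smaller $j$. Colour $0,1,\dots,J-1$ in this order with $K+1$ colours, giving each $j'$ a colour not used on its at most $K$ exceptional predecessors. Some colour class has at least $J/(K+1)=\ell+2$ elements. By Claim 9 its sets $z_j$ form a strictly decreasing chain of $\ell+2$ subsets of an $\ell$-element set. This is impossible. $\blacksquare$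

## Checking the parameters: Theorems 1, 2(a), 2(b)

It remains to see when (A)–(D) hold.

*Proof of Theorem 1.* Let $\ell=n+1$, so $\beta=2$. Given a constant $c_1>0$ (the $c$ of the statement; it is enough to treat positive constants), apply Proposition 3 with $c=\lceil c_1\rceil+3$. Then $2N^{c_1}+2N\ell+1\le N^c$ for large $n$. The quantities $w,s_0,w^+,s',k,r_0,b_0$ are constants. Hence $h,d=O(n)$, $1/\tau=8hnb_0=O(n^2)$, $\Lambda_i=O(n^{2i})$ for $i\le w$, $\Gamma=O(n^{3w})$, and then $q$, $r=\ell(qw)^{w+1}$, $K=O(n)$, $J=O(n^2)$, $o$ and $m_0$ are all polynomially bounded in $n$. The left sides of (A)–(D) are polynomial in $n$ and the right sides are fixed positive powers of $N=2^n$. So (A)–(D) hold for large $n$, and no depth 3 circuit of size $\le N^{c_1}$ exists. $\blacksquare$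

*Proof of Theorem 2(a).* Let $\ell=n+1$, $\beta=2$, $\delta=1/64$, $c=\lceil\delta\log_2n\rceil+3$. Then $w=4c+3\le\frac1{16}\log_2n+19$ and $s_0=O(\log n)$. So $w^+=w+2^ws_0=O(n^{1/16}\log n)$ and $s'=O(w^+)$. From the definition of $k$,
$$\log_2k=O\big((w^+)^2+w^+\log n\big)=O(n^{1/8}\log^2n)\le n^{1/4}$$
for large $n$. Hence $d,b_0,1/\tau\le2^{O(n^{1/4})}$. With $a_i\le2^ii!$ we get $\Gamma\le w\,2^ww!\,(2d/\tau)^w\le2^{O(n^{1/4}\log n)}$, and $q$ has a bound of the same form. Then $r=\ell(qw)^{w+1}\le2^{O(n^{1/4}\log^2n)}$, and likewise $J,o,m_0$. Finally $h=O(n\log n)$ gives $h^{s_0}=2^{O(\log^2n)}$. All these are $2^{o(n)}=N^{o(1)}$, so (A)–(D) hold for large $n$. If $s\le N^{\delta\log_2n}$ then $2s+2N\ell+1\le N^c$ for large $n$, since $c\ge\delta\log_2n+3$. As $\log_2n=\log_2\log_2N$, Proposition 3 gives the claim. $\blacksquare$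

*Proof of Theorem 2(b).* Given $c_1$ (the $c$ of the statement, which we may take positive), use $c=\lceil c_1\rceil+3$ in Proposition 3, let $w=4c+3$, and
$$\delta_{c_1}=\frac1{8(1+6w(w+1))}.$$
If $n+1\le\ell\le(1+\delta_{c_1})n$, then $\beta=2^{\ell-n}\le N^{\delta_{c_1}}$ and $\ell\le2n$. As in Theorem 1 the quantities $w,s_0,w^+,s',k,r_0,b_0$ are constants, and $h,d,1/\tau,K,J$ are $n^{O(1)}$. Now $\Gamma,q\le n^{O(1)}\beta^w$, so $r,m_0\le n^{O(1)}\beta^{w(w+1)}$. The left sides of (A)–(D) are at most
$$n^{O(1)},\qquad n^{O(1)}\beta,\qquad n^{O(1)}\beta^w,\qquad n^{O(1)}\beta^{1+6w(w+1)}$$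
respectively. The first is $n^{O(1)}$, and the other three are at most $n^{O(1)}N^{1/8}$ by the choice of $\delta_{c_1}$. So (A)–(D) hold for large $n$, uniformly in $\ell$. Also $2N^{c_1}+2N\ell+1\le N^c$ for large $n$, and Proposition 3 applies. $\blacksquare$
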